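# Splitting a set of reals along a partition into null sets

## 1. Hulls of index sets, and one coin per block

Let $\mu$ be Lebesgue measure on $[0,1]$ and $\mu^*$ its outer measure. Throughout, $(A_i)_{i\in S}$ is a family of disjoint nonempty Lebesgue null subsets of $[0,1]$ with union $X$. For $E\subseteq S$ write $A_E=\bigcup_{i\in E}A_i$. We shall think of subsets of the index set $S$, and measure their size by Borel sets.

**Definition (hull).** For each $E\subseteq S$ fix a Borel set $H(E)\supseteq A_E$ with $\mu(H(E))=\mu^*(A_E)$; an intersection of open sets $G_n\supseteq A_E$ with $\mu(G_n)<\mu^*(A_E)+1/n$ will do. Put $\Omega=H(S)$. Replacing $H(E)$ by $H(E)\cap\Omega$ we may take $H(E)\subseteq\Omega$.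

For an example, let $B\subseteq[0,1]$ be a Bernstein set, which means that $B$ and its complement both meet every uncountable compact subset of $[0,1]$. Let $X=B\cap[0,\frac12]$, cut into singletons. Then $\Omega=[0,\frac12]$ up to a null set: if $C\supseteq X$ is Borel and $[0,\frac12]\setminus C$ had positive measure, it would contain a compact set of positive measure, which is uncountable and so meets $B$. In the same way $E=\{x\in X:x<\frac14\}$ has hull $[0,\frac14]$.

From now on inclusions, equalities and disjointness between Borel subsets of $[0,1]$ are meant modulo null sets. Let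
$$J=\{E\subseteq S: A_E\text{ is null}\}.$$
This is a $\sigma$-ideal (closed under subsets and countable unions) that contains all singletons. We use five facts.

* (H0) If $C\supseteq A_E$ is Borel, then $H(E)\subseteq C$.
* (H1) $\mu^*(A_E\cap b)=\mu(H(E)\cap b)$ for Borel $b$; that is, $H(E)\cap b$ is a hull of $A_E\cap b$.
* (H2) $E\subseteq E'$ implies $H(E)\subseteq H(E')$.
* (H3) $H(\bigcup_{n\in\omega}E_n)=\bigcup_nH(E_n)$.
* (H4) If $E\triangle E'\in J$, then $H(E)=H(E')$.

For (H0), $A_E\subseteq H(E)\cap C$, so $\mu(H(E)\cap C)\ge\mu^*(A_E)=\mu(H(E))$. For (H1), "$\le$" is clear. If some Borel $C\supseteq A_E\cap b$ had $\mu(C)<\mu(H(E)\cap b)$, then $(H(E)\setminus b)\cup C$ would contain $A_E$ and have measure less than $\mu(H(E))$. For (H2) apply (H0) with $C=H(E')$. In (H3), "$\supseteq$" is (H2), and "$\subseteq$" is (H0) with $C=\bigcup_nH(E_n)$. For (H4), $H(E)\subseteq H(E')\cup H(E\setminus E')=H(E')$, and symmetrically.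

**Definition (splitting).** $T\subseteq S$ *splits* if $H(T)=H(S\setminus T)=\Omega$.

Here is the construction on which everything turns: disjoint index sets $E_0,E_1,\dots$ whose hulls cover almost every point infinitely often. Given such a sequence, one coin flip per block $E_n$ produces a splitting set.

**Lemma 1.** (a) Let $(E_n)_{n\in\omega}$ be disjoint subsets of $S$ such that a.e. $r\in\Omega$ lies in $H(E_n)$ for infinitely many $n$. Then some $T$ splits.

(b) Let $\Omega_0\subseteq\Omega$ be Borel, and let $e_n\subseteq S$, for $n$ in a countably infinite set of nonnegative integers, be such that a.e. $r\in\Omega_0$ lies in $H(e_n)$ for infinitely many $n$. Suppose that for some $N\in J$ every $i\notin N$ lies in only finitely many $e_n$. For $i\in\bigcup_ne_n\setminus N$ put $i\in E_n$ iff $n=\max\{m:i\in e_m\}$. Then the $E_n$ are disjoint subsets of $\bigcup_n e_n$, and a.e. $r\in\Omega_0$ lies in $H(E_n)$ for infinitely many $n$.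

*Proof.* (a) Choose $c\subseteq\omega$ by independent fair coins. Fix $r$ for which $a(r)=\{n:r\in H(E_n)\}$ is infinite. Almost surely both $c$ and $\omega\setminus c$ meet $a(r)$. The set of pairs $(c,r)\in2^\omega\times\Omega$ with this property is Borel, so by Fubini there is one $c$ such that for a.e. $r\in\Omega$ both $c$ and $\omega\setminus c$ meet $a(r)$. Let $T=\bigcup_{n\in c}E_n$. By (H3), $H(T)=\bigcup_{n\in c}H(E_n)=\Omega$. Since the $E_n$ are disjoint, $S\setminus T\supseteq\bigcup_{n\notin c}E_n$, so $H(S\setminus T)\supseteq\bigcup_{n\notin c}H(E_n)=\Omega$.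

(b) Disjointness is clear. If $i\in e_m\setminus N$, then the largest $n$ with $i\in e_n$ is at least $m$. So $e_m\subseteq N\cup\bigcup_{n\ge m}E_n$, and by (H3), (H4), $H(e_m)\subseteq\bigcup_{n\ge m}H(E_n)$. Off a null set this holds pointwise for all $m$. If $r\in H(e_m)$ for infinitely many $m$, then $r\in\bigcup_{n\ge m}H(E_n)$ for infinitely many $m$. These unions decrease with $m$, so $r$ lies in all of them, and hence in $H(E_n)$ for infinitely many $n$. $\square$

Part (b) says how to get disjointness: it is enough to find sets $e_n$ that are large in the sense of hulls and *point-finite* off a set in $J$.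

## 2. The splitting theorem, and the cases that yield to recursion

What is this for? Cut a set $X\subseteq[0,1]$ into null pieces. Can the pieces be sorted into two bins so that each bin, as a subset of $[0,1]$, has the same outer measure as $X$? The answer is yes, in ZFC.

**Theorem A (ZFC).** Let $X\subseteq[0,1]$ and let $\{A_i:i\in S\}$ be a partition of $X$ into Lebesgue null sets. There is $T\subseteq S$ such that $\bigcup_{i\in T}A_i$, $\bigcup_{i\in S\setminus T}A_i$ and $X$ have the same measurable hull (modulo null sets). In particular these three sets have the same outer measure.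

Asking for equal hulls is no more than asking for equal outer measures: $H(T)\subseteq\Omega$, so if the two have the same measure they are equal. Thus Theorem A asks for a $T$ that splits. If $X$ is null, any $T$ works, so we assume from now on that $X$ is not null. Empty pieces may be put anywhere, so we assume all $A_i\neq\emptyset$, as in Section 1. For countable $S$ the set $X$ is null, and there is nothing to do.

Two results are quoted with the problem. Fremlin and Todorcevic: when $X=[0,1]$, for every $\epsilon>0$ there is $T$ such that both bins have outer measure greater than $1-\epsilon$. Also, the answer is positive if there is no quasi-measurable cardinal below the continuum (the notion is recalled in Section 4). The proof below uses neither.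

The first thing to try is a Bernstein recursion. Assume the Continuum Hypothesis. List all compact $K\subseteq[0,1]$ with $\mu^*(K\cap X)>0$ as $(K_\alpha)_{\alpha<\omega_1}$. Each $K_\alpha$ meets uncountably many $A_i$, because countably many null sets cannot cover $K_\alpha\cap X$. So at stage $\alpha$ we can choose two distinct indices $i_\alpha,i_\alpha'$, not chosen before, with $A_{i_\alpha}$ and $A_{i'_\alpha}$ both meeting $K_\alpha$. Let $T=\{i_\alpha:\alpha<\omega_1\}$. If $\Omega\setminus H(T)$ had positive measure, it would contain a compact $K$ of positive measure. By (H1), $\mu^*(K\cap X)=\mu(K\cap\Omega)=\mu(K)>0$, so $K$ is some $K_\alpha$ and meets $A_T\subseteq H(T)$, a contradiction. The same argument applies to $S\setminus T\supseteq\{i'_\alpha:\alpha<\omega_1\}$. So $T$ splits.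

The recursion has $2^\omega$ stages and spends new indices at every stage. It works whenever each compact $K$ with $\mu^*(K\cap X)>0$ meets $2^\omega$ of the sets $A_i$; for instance when $X=[0,1]$ is cut into singletons, in ZFC. It stops at exactly this requirement. If $|S|<2^\omega$, then after $|S|$ stages all indices may have been used, with compact sets still waiting. Lemma 1 avoids this bookkeeping, since it needs only countably many blocks and one application of Fubini. The rest of the lecture produces the blocks, or else reaches a situation so rigid that splitting countably many sets is enough.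

## 3. Families of $\omega_1$ disjoint index sets, and reduction to saturated ideals

An *ideal* on a set is closed under subsets and finite unions. *Positive* means not in the ideal at hand, and "$E\subseteq E'$ mod $J$" means $E\setminus E'\in J$.

**Definition (saturated, additive).** An ideal is *$\omega_1$-saturated* if there is no uncountable disjoint family of positive sets. It is *$\kappa$-additive* if unions of fewer than $\kappa$ members are members.

The ideal of countable subsets of $\omega_1$ is $\omega_1$-additive but not $\omega_1$-saturated, since $\omega_1$ is a disjoint union of $\omega_1$ uncountable sets. For $p\in S$ the ideal $\{E:p\notin E\}$ is $\omega_1$-saturated for the trivial reason that positive sets share the point $p$, but it omits the singleton $\{p\}$. Saturated ideals that contain all singletons, such as the ones below, are far more restrictive.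

Recall the *essential supremum* of a family of Borel sets: choose a countable subfamily whose union has the largest possible measure; this union contains every member of the family mod null. So the essential supremum is attained by a countable subfamily.

**Lemma 2.** Let $(T_\alpha)_{\alpha<\omega_1}$ be disjoint subsets of $S$, let $h_\beta$ be the essential supremum of $\{H(T_\alpha):\alpha\ge\beta\}$, and let $h=h(\langle T_\alpha\rangle)$ be the eventual value of the decreasing sequence $(h_\beta)_{\beta<\omega_1}$. Then there are disjoint countable $C_\nu\subseteq\omega_1$ ($\nu<\omega_1$) with $H(\bigcup_{\alpha\in C_\nu}T_\alpha)\supseteq h$.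

*Proof.* A decreasing $\omega_1$-sequence of reals is eventually constant, so $\mu(h_\beta)$, and hence $h_\beta$, is eventually constant. Given $C_{\nu'}$ for $\nu'<\nu$, let $\beta<\omega_1$ exceed all their elements. The essential supremum $h_\beta\supseteq h$ is attained by a countable subfamily, indexed by some countable $C_\nu\subseteq[\beta,\omega_1)$. By (H3) its union has hull $h_\beta$. $\square$

Note also that for all large $\beta$ we have $h=h_\beta\supseteq H(T_\beta)$.

**Definition (free).** A Borel $b\subseteq\Omega$ with $\mu(b)>0$ is *free* if there are $\omega_1$ disjoint subsets of $S$ with hulls $\supseteq b$.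

For example, if $X=[0,1]$ is cut into singletons, then $[0,1]$ is free. List all pairs $(K,\gamma)$, with $K$ compact of positive measure and $\gamma<\omega_1$, in order type $2^\omega$, and at each stage put a new point of $K$ into the piece number $\gamma$. Each piece meets every compact set of positive measure, so its hull is $[0,1]$.

Let $\{b_m\}$ be a maximal disjoint family of free sets. It is countable, since its members have positive measure. Put
$$b_F=\bigcup_mb_m,\qquad b_S=\Omega\setminus b_F,\qquad J^s=\{E\subseteq S:\mu(H(E)\cap b_S)=0\},$$
so $J^s$ is a $\sigma$-ideal by (H2) and (H3).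

**Step A: the ideal is saturated off the free part.** *$J^s$ is $\omega_1$-saturated.* Let $(T_\alpha)_{\alpha<\omega_1}$ be disjoint and $J^s$-positive, and let $h=h(\langle T_\alpha\rangle)$. For large $\beta$, $h\supseteq H(T_\beta)$, so $\mu(h\cap b_S)>0$. By Lemma 2 there are $\omega_1$ disjoint sets with hulls $\supseteq h\cap b_S$, so $h\cap b_S$ is free, contradicting the maximality of $\{b_m\}$.

On the free part we would like to take, for each $m$, two members of a family witnessing that $b_m$ is free. The trouble is that families for different $m$ may overlap, so what we take for one $m$ may harm another. The next lemma shows that almost any choice is harmless. Say that $m$ is *alive in* $P\subseteq S$ if $P$ contains $\omega_1$ disjoint sets with hulls $\supseteq b_m$; we call such a family a witness. All $m$ are alive in $S$.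

**Lemma 3.** If all $m'$ are alive in $P$, then for each $m$ there is $Q\subseteq P$ with $H(Q)\supseteq b_m$ and $Q\in J^s$ such that all $m'$ are alive in $P\setminus Q$.

*Proof.* Let $(T_\alpha)_{\alpha<\omega_1}$ witness that $m$ is alive in $P$. By Step A, $T_\alpha\in J^s$ for all but countably many $\alpha$. Fix $m'$ with witness $(R_\beta)_{\beta<\omega_1}$ in $P$, and put $k_\alpha=b_{m'}\cap h(\langle R_\beta\setminus T_\alpha\rangle_\beta)$. Let $\alpha\ne\alpha'$. As $T_\alpha\cap T_{\alpha'}=\emptyset$, we have $R_\beta=(R_\beta\setminus T_\alpha)\cup(R_\beta\setminus T_{\alpha'})$ for every $\beta$. For $\beta$ large, the hulls of the two sets on the right are contained in the two eventual values, so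
$$k_\alpha\cup k_{\alpha'}\supseteq b_{m'}\cap H(R_\beta)=b_{m'}.$$
Thus the sets $b_{m'}\setminus k_\alpha$ ($\alpha<\omega_1$) are pairwise disjoint, and so null for all but countably many $\alpha$. If $k_\alpha=b_{m'}$, then Lemma 2 applied to $\langle R_\beta\setminus T_\alpha\rangle_\beta$ gives $\omega_1$ disjoint subsets of $P\setminus T_\alpha$ with hulls $\supseteq b_{m'}$, so $m'$ is alive in $P\setminus T_\alpha$. There are only countably many $m'$. Hence all but countably many $\alpha$ satisfy $T_\alpha\in J^s$ and are good for all $m'$ at once. Let $Q=T_\alpha$ for one of these. $\square$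

**Step B: dealing with the free part.** Start with $P=S$ and apply Lemma 3 in $\omega$ steps, each time removing the set $Q$ just found, and treating each $m$ twice. This gives disjoint sets $Q_m,Q'_m\in J^s$ with $H(Q_m),H(Q_m')\supseteq b_m$ for all $m$. Let $R=\bigcup_m(Q_m\cup Q_m')\in J^s$. Suppose we have $T_S\subseteq S$ with $H(T_S)\supseteq b_S$ and $H(S\setminus T_S)\supseteq b_S$. Put
$$T=(T_S\setminus R)\cup\bigcup_mQ_m.$$
Then $T\supseteq Q_m$ and $S\setminus T\supseteq Q'_m$ for all $m$, so both hulls contain $b_F$. Moreover $T\supseteq T_S\setminus R$ and $S\setminus T\supseteq(S\setminus T_S)\setminus R$. Since $\mu(H(R)\cap b_S)=0$, removing $R$ does not change the trace of a hull on $b_S$, so both hulls contain $b_S$. Thus $T$ splits.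

**Step C: restricting to the saturated part.** If $\mu(b_S)=0$, take $T_S=\emptyset$ and we are done. Otherwise consider $X\cap b_S$, which is not null, and its pieces $A_i\cap b_S$, discarding the $i$ for which this is empty. By (H1) the hull of $A_E\cap b_S$ is $H(E)\cap b_S$, so a splitting set for the new family is a $T_S$ as needed in Step B (discarded indices have no effect). The ideal of the new family is $J^s$ restricted to the remaining indices. By Step A we may therefore assume from now on that *$J$ is $\omega_1$-saturated*.

## 4. Reduction to an additive ideal on a regular cardinal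

The purpose of this section is to make $J$ as additive as the index set is large. For positive $P\subseteq S$ let $a(P)$ be the least cardinality of a family of subsets of $P$ that belong to $J$ and whose union is positive. It exists, since singletons are in $J$. Let $\kappa=a(P)$ be witnessed by $(M_\xi)_{\xi<\kappa}$ and let $P'=\bigcup_{\xi<\kappa}M_\xi$, a positive subset of $P$.

* $J$ restricted to $P'$ is $\kappa$-additive, by minimality of $\kappa$.
* $\kappa$ is uncountable, since $J$ is a $\sigma$-ideal.
* $\kappa$ is regular. Otherwise split the $M_\xi$ into fewer than $\kappa$ groups, each with fewer than $\kappa$ members. Each group has its union in $J$ by minimality, so fewer than $\kappa$ members of $J$ have union $P'$, contradicting minimality.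
* Put $M'_\xi=M_\xi\setminus\bigcup_{\eta<\xi}M_\eta$. If fewer than $\kappa$ of these were nonempty, $P'$ would be a union of fewer than $\kappa$ members of $J$. So $\kappa$ of them are nonempty, and re-indexing gives a partition $P'=\bigsqcup_{\xi<\kappa}N_\xi$ with $\emptyset\ne N_\xi\in J$.

Take a maximal disjoint family $\{S_l\}$ of sets $P'$ obtained in this way (with $\kappa$ depending on the set). It is countable by saturation, and the rest $S_\infty=S\setminus\bigcup_lS_l$ is in $J$, since every positive $P$ contains such a $P'$. Suppose $T_l\subseteq S_l$ satisfies $H(T_l)=H(S_l\setminus T_l)=H(S_l)$ for each $l$. Then $T=\bigcup_lT_l$ splits, because $\bigcup_lH(S_l)=H(S\setminus S_\infty)=\Omega$.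

For fixed $l$, replace $\{A_i:i\in S_l\}$ by the coarser partition $\{A_{N_\xi}:\xi<\kappa\}$ into nonempty null sets. A splitting set for it induces one for $\{A_i:i\in S_l\}$. Its ideal $\{E\subseteq\kappa:\bigcup_{\xi\in E}N_\xi\in J\}$ is $\kappa$-additive and $\omega_1$-saturated. So Theorem A follows from the next statement.

**Main Lemma.** Let $\kappa$ be regular uncountable, $(A_\xi)_{\xi<\kappa}$ disjoint nonempty null sets in $[0,1]$ with non-null union $X$, and suppose $J=\{E\subseteq\kappa:A_E\text{ null}\}$ is $\kappa$-additive and $\omega_1$-saturated. Then some $T\subseteq\kappa$ splits.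

Here $\kappa\le2^\omega$, because the $A_\xi$ are disjoint and nonempty. Also $J$ is proper, it contains singletons, and so by additivity $[\kappa]^{<\kappa}\subseteq J$. An uncountable cardinal $\kappa$ is *quasi-measurable* if there is a proper $\kappa$-additive $\omega_1$-saturated ideal over $\kappa$ containing all singletons. So if no $\kappa\le2^\omega$ is quasi-measurable, the hypotheses of the Main Lemma are never met, and Theorem A is already proved. In general they must be faced.

**Definition (eventually different).** $w\in\omega^\omega$ is *eventually different* (e.d.) from $x\in\omega^\omega$ if $w(n)\ne x(n)$ for all but finitely many $n$. Let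

$(\mathrm{ED}_\kappa)$: for every $F\subseteq\omega^\omega$ with $|F|<\kappa$ there is $w\in\omega^\omega$ e.d. from all members of $F$.

For example, $(\mathrm{ED}_{\omega_1})$ is true: if $F=\{f_0,f_1,\dots\}$ is countable, let $w(n)=1+\max_{k\le n}f_k(n)$. For larger $\kappa$ we treat both possibilities. Section 5 proves the Main Lemma when $(\mathrm{ED}_\kappa)$ holds, Section 8 when it fails.

## 5. The Main Lemma under $(\mathrm{ED}_\kappa)$: functions that guess every real

We assume $(\mathrm{ED}_\kappa)$, suppose that no $T$ splits, and look for a contradiction.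

**Step 1: a point of $X$ that enters small open sets late.** The tension to exploit is that $X$ is not null while for each $\xi<\kappa$ the set $B_\xi=\bigcup_{\eta<\xi}A_\eta$ is null. Choose relatively open $U^k_\xi\supseteq B_\xi$ in $[0,1]$ with $\mu(U^k_\xi)<4^{-k}$. Let $I_n(x)$ be the level-$n$ dyadic interval containing $x$ (half-open, the last one closed at $1$). For a dyadic interval $s$ let $T^k_s=\{\xi<\kappa:s\subseteq U^k_\xi\}$, and let
$$W^k=\{(x,r):r\in\Omega,\ \exists n\ r\notin H(\kappa\setminus T^k_{I_n(x)})\}=\bigcup_s\,s\times\bigl(\Omega\setminus H(\kappa\setminus T^k_s)\bigr),$$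
a Borel set.

*For a.e. $r\in\Omega$, $\mu\{x:(x,r)\in W^k\}\le4^{-k}$.* The section at $r$ is $\bigcup\{s:r\notin H(\kappa\setminus T^k_s)\}$. If it has measure greater than $4^{-k}$, finitely many of these $s$ already have a union of measure greater than $4^{-k}$. There are only countably many finite sets of dyadic intervals. So if the claim fails, there are fixed $s_1,\dots,s_p$ with $\mu(\bigcup_js_j)>4^{-k}$ and a set $b\subseteq\Omega$ of positive measure disjoint from every $H(\kappa\setminus T^k_{s_j})$. By (H3), $b$ is disjoint from $H(\kappa\setminus\bigcap_jT^k_{s_j})$. If $\bigcap_jT^k_{s_j}$ were empty, $b$ would be disjoint from $H(\kappa)=\Omega$, which is false. So there is $\xi\in\bigcap_jT^k_{s_j}$, and then $\bigcup_js_j\subseteq U^k_\xi$, contradicting $\mu(U^k_\xi)<4^{-k}$.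

By Fubini, $\int\sum_k\mu\{r:(x,r)\in W^k\}\,dx\le\sum_k4^{-k}<\infty$. So the sum $\sum_k\mu\{r:(x,r)\in W^k\}$ is finite for a.e. $x$, and, since $X$ is not null, for some $x\in X$. Fix such an $x$, say $x\in A_{\xi_0}$. For $\xi>\xi_0$ we have $x\in B_\xi\subseteq U^k_\xi$, so we may put $z^k(\xi)=\min\{n:I_n(x)\subseteq U^k_\xi\}$; put $z^k(\xi)=0$ for $\xi\le\xi_0$. Because the $I_n(x)$ decrease, $\{z^k>n\}$ and $\kappa\setminus T^k_{I_n(x)}$ agree above $\xi_0$, hence mod $J$. So off a null set, $(x,r)\notin W^k$ implies $r\in H(\{\xi:z^k(\xi)>n\})$ for all $n$. With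
$$Q_k=\bigcap_nH(\{\xi:z^k(\xi)>n\})$$
we get $\mu(\Omega\setminus Q_k)\le\mu\{r:(x,r)\in W^k\}\to0$. Passing to a subsequence of the $k$'s, assume $\mu(\Omega\setminus Q_k)<2^{-k}$.

**Step 2: partitions of $\kappa$ with all pieces nearly full.** For each $a$, by (H3),
$$\bigcup_{a'>a}H(\{a\le z^n<a'\})=H(\{z^n\ge a\})\supseteq Q_n,$$
an increasing union. So we can choose $0=a^n_0<a^n_1<\cdots$ with $\mu(Q_n\setminus H(\{a^n_j\le z^n<a^n_{j+1}\}))<2^{-n}$ for all $j$. Define $y_\xi\in\omega^\omega$ by $y_\xi(n)=j$ iff $a^n_j\le z^n(\xi)<a^n_{j+1}$. Then
$$\mu\bigl(\Omega\setminus H(\{\xi:y_\xi(n)=m\})\bigr)<2^{1-n}\qquad(n,m\in\omega).\tag{1}$$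

So far neither $(\mathrm{ED}_\kappa)$ nor the absence of splitting sets has been used. Already $T=\{\xi:y_\xi(n)=0\}$ has $\mu(\Omega\setminus H(T))<2^{1-n}$ and $\mu(\Omega\setminus H(\kappa\setminus T))<2^{1-n}$, since its complement contains $\{\xi:y_\xi(n)=1\}$. The question is how to pass from an arbitrarily small loss to no loss. The natural attempt is to fix $x\in\omega^\omega$ and feed $e_n=\{\xi:y_\xi(n)=x(n)\}$ into Lemma 1(b): the hulls are large by (1). The attempt fails for $x$ only if these sets are not point-finite, and that tells us something about the $y_\eta$.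

**Step 3: the $y_\eta$ guess every real infinitely often.** *For each $x\in\omega^\omega$ there is $\eta<\kappa$ with $y_\eta(n)=x(n)$ for infinitely many $n$.* Otherwise every $\xi$ lies in only finitely many $e_n=\{\xi:y_\xi(n)=x(n)\}$. By (1) and Borel–Cantelli a.e. $r\in\Omega$ lies in $H(e_n)$ for all large $n$. Lemma 1(b) with $\Omega_0=\Omega$, $N=\emptyset$, followed by Lemma 1(a), gives a splitting $T$, a contradiction.

We shall turn this obstruction into a tool: one index $\eta$ will guess infinitely many choices that we make, and $(\mathrm{ED}_\kappa)$ lets each $\xi>\eta$ avoid all guesses of earlier indices. For this we need choices coded by one integer for each $n$. Countably many "predictors" must be able to predict any function on $\kappa$ with small loss. Steps 4 and 5 find the part of $\kappa$ on which they can; on the other part blocks are found directly.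

**Step 4: separating the dominated part.** Write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. Countably many functions $f_0,f_1,\dots$ have the $\le^*$-upper bound $n\mapsto\max_{k\le n}f_k(n)$. For $g\in\omega^\omega$ let $L_g=\{\xi:y_\xi\not\le^*g\}$. If $g\le^*g'$ then $L_{g'}\subseteq L_g$.

*There is $g_1$ with $L_{g_1}\setminus L_g\in J$ for all $g\ge^*g_1$.* Otherwise build a $\le^*$-increasing sequence $(g_\alpha)_{\alpha<\omega_1}$ with $L_{g_\alpha}\setminus L_{g_{\alpha+1}}\notin J$, taking upper bounds at limits. For $\alpha<\beta$ we have $L_{g_\beta}\subseteq L_{g_{\alpha+1}}$, so these $\omega_1$ positive sets are disjoint, contradicting saturation.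

Put $S'=L_{g_1}$ and $\Omega'=H(S')$. For $\xi\notin S'$ let $z^*(\xi)=\min\{n_0:\forall n\ge n_0\ y_\xi(n)\le g_1(n)\}$, and let $E^*_n=\{\xi\in\kappa\setminus S':z^*(\xi)=n\}$. These sets are disjoint.

*A.e. $r\in\Omega\setminus\Omega'$ lies in $H(E^*_n)$ for infinitely many $n$.* Otherwise there are $b\subseteq\Omega\setminus\Omega'$ of positive measure and $n_0$ with $b\cap H(E^*_n)=\emptyset$ for all $n>n_0$. Let $n\ge n_0$. If $\xi\notin S'$ and $y_\xi(n)>g_1(n)$, then $z^*(\xi)>n$. So $\{\xi:y_\xi(n)>g_1(n)\}\subseteq S'\cup\bigcup_{m>n}E^*_m$, a set whose hull is disjoint from $b$. In particular $b$ is disjoint from $H(\{\xi:y_\xi(n)=g_1(n)+1\})$, so $\mu(b)<2^{1-n}$ by (1). For large $n$ this is a contradiction.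

**Step 5: on $S'$ every set is seen in many cells.** Let $\mathcal P_p$ be the finite partition of $\omega^\omega$ according to the value of $(\min(y(0),p),\dots,\min(y(p-1),p))$. Since $\min(y(i),p)$ is determined by $\min(y(i),p+1)$, $\mathcal P_{p+1}$ refines $\mathcal P_p$. For $E\subseteq S'$ let
$$N^E_p(r)=\#\{s\in\mathcal P_p:r\in H(\{\xi\in E:y_\xi\in s\})\}.$$
For a.e. $r$ this is nondecreasing in $p$: each cell $s\in\mathcal P_p$ is a finite union of cells of $\mathcal P_{p+1}$, so by (H3) a point seen through $s$ is seen through one of these.

*For a.e. $r\in H(E)$, $N^E_p(r)\to\infty$.* Suppose not. Then there are $b\subseteq H(E)$ of positive measure and $L\in\omega$ with $N^E_p\le L$ on $b$ for all $p$. Let $K_n(r)=\{j:r\in H(\{\xi\in E:y_\xi(n)=j\})\}$. For a.e. $r\in b$ and all $n$ it is nonempty, since $H(E)=\bigcup_jH(\{\xi\in E:y_\xi(n)=j\})$. It also has at most $L$ elements. Indeed, let $j_0,\dots,j_L\in K_n(r)$ be distinct and $p>\max(n,j_0,\dots,j_L)$. Each $\{y:y(n)=j_i\}=\{y:\min(y(n),p)=j_i\}$ is a union of cells of $\mathcal P_p$, and different $i$ give disjoint unions. So off a null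 set $r$ is seen through at least $L+1$ cells, against $N^E_p(r)\le L$.

Thus $\max K_n(r)$ is finite for a.e. $r\in b$, and we can choose $g\in\omega^\omega$ with $\mu\{r\in b:\max K_n(r)>g(n)\}<2^{-n-2}\mu(b)$ for all $n$. Then $b'=\{r\in b:\forall n\ \max K_n(r)\le g(n)\}$ has positive measure. It is disjoint from
$$H(\{\xi\in E:\exists n\ y_\xi(n)>g(n)\})=\bigcup_n\bigcup_{j>g(n)}H(\{\xi\in E:y_\xi(n)=j\}).$$
Every $\xi\in L_g$ has $y_\xi(n)>g(n)$ for some $n$, so $b'\cap H(E\cap L_g)=\emptyset$. But let $g'=\max(g,g_1)$. By the choice of $g_1$, $S'=L_{g_1}\subseteq L_{g'}$ mod $J$, and $L_{g'}\subseteq L_g$. As $E\subseteq S'$, we get $E\setminus L_g\in J$, so $H(E\cap L_g)=H(E)\supseteq b'$, a contradiction.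

**Step 6: countably many predictors suffice on $S'$.** Let $\Sigma=\{v_j:j\in\omega\}$ enumerate the countable set of functions $v:\kappa\to\omega$ of the form $v(\xi)=\psi(\text{cell of }y_\xi\text{ in }\mathcal P_p)$ with $p\in\omega$ and $\psi:\mathcal P_p\to\omega$. *For every $w:S'\to\omega$ and $\varepsilon>0$ there is $v\in\Sigma$ with $\mu(\Omega'\setminus H(\{\xi\in S':w(\xi)=v(\xi)\}))<\varepsilon$.*

Let $E_m=\{\xi\in S':w(\xi)=m\}$, so $\Omega'=\bigcup_mH(E_m)$. Choose $M$ with $\mu(\Omega'\setminus\bigcup_{m\le M}H(E_m))<\varepsilon/3$ and $L\ge1$ with $(1-\frac1{M+1})^L<\varepsilon/3$. For $r\in\bigcup_{m\le M}H(E_m)$ let $m(r)$ be the least $m$ with $r\in H(E_m)$. By Step 5, applied to $E_0,\dots,E_M$, choose $p$ such that $N^{E_{m(r)}}_p(r)\ge L$ for all these $r$ off a set of measure less than $\varepsilon/3$. Now choose $\psi:\mathcal P_p\to\{0,\dots,M\}$ uniformly at random, and let $v$ be the resulting function. There are at least $L$ cells $s$ with $r\in H(\{\xi\in E_{m(r)}:y_\xi\in s\})$. If $\psi(s)=m(r)$ for one of them, then $v=m(r)=w$ on $\{\xi\in E_{m(r)}:y_\xi\in s\}$, and so (off a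 null set) $r\in H(\{\xi\in S':w(\xi)=v(\xi)\})$. For each such $r$ the probability that this fails is at most $(1-\frac1{M+1})^L<\varepsilon/3$. By Fubini the expected measure of the failure set is less than $\varepsilon/3$, so some $\psi$ has failure set of measure less than $\varepsilon/3$. The total loss is less than $\varepsilon$.

**Step 7: diagonalizing against the guesses.** For $\eta<\xi<\kappa$ define $x^\xi_\eta\in\omega^\omega$ by $x^\xi_\eta(n)=v_{y_\eta(n)}(\xi)$: index $\eta$ guesses that predictor number $y_\eta(n)$ is used at stage $n$, and this is the value which that predictor assigns to $\xi$. Since $|\xi|<\kappa$, by $(\mathrm{ED}_\kappa)$ there is $w_\xi\in\omega^\omega$ e.d. from all $x^\xi_\eta$, $\eta<\xi$. For each $n$ apply Step 6 to the function $\xi\mapsto w_\xi(n)$ and choose $j_n$ such that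
$$e_n=\{\xi\in S':w_\xi(n)=v_{j_n}(\xi)\}\quad\text{satisfies}\quad\mu(\Omega'\setminus H(e_n))<2^{-n}.$$
Apply Step 3 to the real $(j_n)_{n\in\omega}$: there is $\eta$ such that $D=\{n:y_\eta(n)=j_n\}$ is infinite. If $\xi>\eta$, $n\in D$ and $\xi\in e_n$, then
$$w_\xi(n)=v_{j_n}(\xi)=v_{y_\eta(n)}(\xi)=x^\xi_\eta(n),$$
which happens for only finitely many $n$. So each $\xi>\eta$ lies in only finitely many $e_n$ with $n\in D$. By Borel–Cantelli a.e. $r\in\Omega'$ lies in $H(e_n)$ for all large $n$. As $\eta+1\in J$, Lemma 1(b) for $(e_n)_{n\in D}$, $N=\eta+1$ and $\Omega_0=\Omega'$ gives disjoint $E_n\subseteq S'$ ($n\in D$) such that a.e. $r\in\Omega'$ lies in $H(E_n)$ for infinitely many $n\in D$. Put these together with the disjoint sets $E^*_n\subseteq\kappa\setminus S'$ of Step 4, which serve a.e. $r\in\Omega\setminus\Omega'$. All these sets are disjoint, and Lemma 1(a) gives a splitting $T$. This contradiction proves the Main Lemma when $(\mathrm{ED}_\kappa)$ holds.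

## 6. No countable dense family: a theorem of Gitik–Shelah type

When $(\mathrm{ED}_\kappa)$ fails, it will turn out (Section 8) that it suffices to find, for given positive sets $D_0,D_1,\dots$, one $T\subseteq\kappa$ such that all $D_m\cap T$ and $D_m\setminus T$ are positive. There is one evident obstruction. If every positive set contained some $D_m$ mod $J$, no such $T$ could exist: a positive $T$ would contain some $D_m$ mod $J$, and then $D_m\setminus T\in J$. So we must show that this never happens.

In this section and the next, $\kappa\le2^\omega$ is regular uncountable and $J$ is a proper $\kappa$-additive $\omega_1$-saturated ideal on $\kappa$ containing singletons, so that $[\kappa]^{<\kappa}\subseteq J$.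

**Theorem 4.** If $D\notin J$ and $\mathbb D$ is a countable family of positive sets, then there is a positive $E\subseteq D$ such that no member of $\mathbb D$ is $\subseteq E$ mod $J$.

*Proof.* Suppose not.

**Step 1: a map to Cantor space that carries $P(\kappa)/I$ to category.** By assumption every positive $E\subseteq D$ contains mod $J$ some $D'\in\mathbb D$; then $D'\subseteq D$ mod $J$, and $D'\cap D$ is positive and contained in $E$ mod $J$. So the countable family $\{D'\cap D:D'\in\mathbb D,\ D'\subseteq D\text{ mod }J\}$ has a member mod $J$ inside any given positive subset of $D$. Since $|D|=\kappa$, a bijection between $D$ and $\kappa$ transfers $J$ restricted to $D$ to an ideal $I$ on $\kappa$. This $I$ is proper and $\kappa$-additive, $I\supseteq[\kappa]^{<\kappa}$, and $P(\kappa)/I$ has a countable dense set (every nonzero element has a nonzero element of the countable set below it). Fix an injection $e:\kappa\to2^\omega$.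

$P(\kappa)/I$ is atomless. If $E$ were an atom, then for each $n$ one of the two sets $\{\xi\in E:e(\xi)(n)=i\}$, $i<2$, is in $I$, so there is $t(n)$ with $\{\xi\in E:e(\xi)(n)\ne t(n)\}\in I$. The union of these over $n$ is in $I$, and the rest of $E$ has at most one point, as $e$ is injective. So $E\in I$, a contradiction.

The subalgebra generated by the countable dense set is countable and dense. It is atomless: an atom of it that is not an atom of $P(\kappa)/I$ would have a nonzero element strictly below it, and by density a nonzero element of the subalgebra below that. A countable atomless Boolean algebra with $0\neq1$ is isomorphic to the clopen algebra of $2^\omega$. Choose representatives $F_n\subseteq\kappa$ of the images of $\{x:x(n)=1\}$ and define $f:\kappa\to2^\omega$ by $f(\xi)(n)=1$ iff $\xi\in F_n$. For clopen $s$, the set $f^{-1}(s)$ is the corresponding Boolean combination of the $F_n$, so it represents the image of $s$. Hence: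

1. $f^{-1}(s)\notin I$ for nonempty clopen $s$.
2. Every $I$-positive $E$ contains mod $I$ some $f^{-1}(s)$ with $s\ne\emptyset$ clopen.

**Step 2: consequences of 1 and 2.** We derive four more properties.

3. *$f^{-1}(M)\in I$ for meager $M$.* Since $I$ is a $\sigma$-ideal, it suffices to treat closed nowhere dense $M$. If $f^{-1}(M)\notin I$, then by 2, $f^{-1}(s)\subseteq f^{-1}(M)$ mod $I$ for some nonempty clopen $s$. Take a nonempty clopen $s'\subseteq s\setminus M$. Then $f^{-1}(s')$ is disjoint from $f^{-1}(M)$, so $f^{-1}(s')\in I$, contradicting 1.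
4. *For each $E\subseteq\kappa$ there is an open $U$ with $E\triangle f^{-1}(U)\in I$.* Let $U=\bigcup\{s\text{ clopen}:f^{-1}(s)\subseteq E\text{ mod }I\}$. There are countably many $s$, so $f^{-1}(U)\setminus E\in I$. If $E\setminus f^{-1}(U)\notin I$, it contains mod $I$ some $f^{-1}(s)$ with $s\ne\emptyset$. Then $s\subseteq U$, so $f^{-1}(s)$ is disjoint from $E\setminus f^{-1}(U)$, and $f^{-1}(s)\in I$, contradicting 1.
5. *For each $\varphi_0:\kappa\to2^\omega$ there is a Borel $\varphi:2^\omega\to2^\omega$ with $\varphi_0=\varphi\circ f$ off a set in $I$.* Apply 4 to each $\{\xi:\varphi_0(\xi)(n)=1\}$ to get an open $U_n$, and let $\varphi(x)(n)=1$ iff $x\in U_n$.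
6. *If $B$ is Borel and nonmeager, then $f^{-1}(B)\notin I$.* By the Baire property $s\setminus B$ is meager for some nonempty clopen $s$. As $f^{-1}(s)\subseteq f^{-1}(B)\cup f^{-1}(s\setminus B)$, use 1 and 3.

**Step 3: a universal meager set.** We code meager sets by points of $2^\omega$, in order to apply 5 to them. *There is a Borel $\mathcal M\subseteq2^\omega\times2^\omega$ such that all sections $\mathcal M_c=\{y:(c,y)\in\mathcal M\}$ are meager and every meager set is contained in some $\mathcal M_c$.* Let $(s_j)_{j\in\omega}$ enumerate the nonempty clopen sets, identify $2^\omega$ with $(2^\omega)^\omega$, write $c=(c_n)_n$, and put $O(d)=\bigcup\{s_j:d(j)=1\}$ for $d\in2^\omega$. Let $(c,y)\in\mathcal M$ iff for some $n$, $O(c_n)$ is dense and $y\notin O(c_n)$. Density of $O(d)$ is a Borel condition on $d$ (for every $i$ there is $j$ with $d(j)=1$ and $s_i\cap s_j\ne\emptyset$), so $\mathcal M$ is Borel. Each section is a countable union of closed nowhere dense sets. Every meager set is disjoint from an intersection of countably many dense open sets $O(c_n)$, and so is contained in $\mathcal M_c$.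

**Step 4: initial segments have nonmeager images.** *If $\kappa\setminus Y\in I$, then $f[Y\cap\xi]$ is nonmeager for some $\xi<\kappa$.* If not, choose for each $\xi<\kappa$ a code $c(\xi)$ with $f[Y\cap\xi]\subseteq\mathcal M_{c(\xi)}$, and by 5 a Borel $\varphi$ with $c(\xi)=\varphi(f(\xi))$ off a set in $I$. Let $G=\{(x,y):y\in\mathcal M_{\varphi(x)}\}$, a Borel set. All sections $G_x$ are meager, so by Kuratowski–Ulam $R=\{y:G^y\text{ nonmeager}\}$ is meager, where $G^y=\{x:(x,y)\in G\}$. Let $\eta\in Y$. For all $\xi>\eta$ off a set in $I$ we have $f(\eta)\in f[Y\cap\xi]\subseteq\mathcal M_{\varphi(f(\xi))}$, that is, $f(\xi)\in G^{f(\eta)}$. So $\kappa\setminus f^{-1}(G^{f(\eta)})\in I$. Since $I$ is proper, $G^{f(\eta)}$ is nonmeager by 3, and $f(\eta)\in R$. Thus $Y\subseteq f^{-1}(R)\in I$ by 3, contradicting $\kappa\setminus Y\in I$ and the properness of $I$.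

**Step 5: $\kappa^+$ almost disjoint functions, made uniform.** *There are $g_\alpha:\kappa\to\kappa$ ($\alpha<\kappa^+$) with $|\{\xi:g_\alpha(\xi)=g_\beta(\xi)\}|<\kappa$ for $\alpha\ne\beta$.* Let $g_0$ be arbitrary. Given $g_\beta$ for $\beta<\alpha$, where $\alpha>0$, list them (with repetitions) as $g_{\beta_\nu}$, $\nu<\kappa$, and choose $g_\alpha(\xi)\in\kappa\setminus\{g_{\beta_\nu}(\xi):\nu<\xi\}$. Then $g_\alpha(\xi)=g_{\beta_\nu}(\xi)$ implies $\xi\le\nu$.

By 5 choose Borel $\varphi_\alpha$ and $Y_\alpha$ with $\kappa\setminus Y_\alpha\in I$ and $e(g_\alpha(\xi))=\varphi_\alpha(f(\xi))$ for $\xi\in Y_\alpha$. By Step 4 choose $\xi_\alpha<\kappa$ with $f[Y_\alpha\cap\xi_\alpha]$ nonmeager. By regularity of $\kappa$ there is $\gamma_\alpha<\kappa$ with $g_\alpha[\xi_\alpha]\subseteq\gamma_\alpha$. There are only $\kappa$ pairs $(\xi_\alpha,\gamma_\alpha)$, so there are distinct $\alpha_\zeta$ ($\zeta<\kappa$) with common values $\xi_*,\gamma_*$.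

**Step 6: two functions that agree too often.** For $\xi<\xi_*$ and $\delta<\gamma_*$ let
$$R_{\xi,\delta}=\{\zeta<\kappa:\xi\in Y_{\alpha_\zeta},\ g_{\alpha_\zeta}(\xi)=\delta\}.$$
For fixed $\xi$ these are disjoint with union $\{\zeta:\xi\in Y_{\alpha_\zeta}\}$. For nonempty clopen $s$ let $Z_s$ be the set of $\xi<\xi_*$ such that $f^{-1}(s)\subseteq R_{\xi,\delta}$ mod $I$ for some $\delta<\gamma_*$. This $\delta$ is unique by 1; call it $u_s(\xi)$.

*Some $f[Z_s]$ is nonmeager.* Otherwise $M=\bigcup_sf[Z_s]$ is meager, a union of countably many meager sets. If $\xi<\xi_*$ and $f(\xi)\notin M$, then $\xi$ is in no $Z_s$, so $R_{\xi,\delta}\in I$ for all $\delta<\gamma_*$ by 2. By $\kappa$-additivity $\{\zeta:\xi\in Y_{\alpha_\zeta}\}\in I$. There are fewer than $\kappa$ such $\xi$, so by $\kappa$-additivity again there is $\zeta$ with $\xi\notin Y_{\alpha_\zeta}$ for all $\xi<\xi_*$ with $f(\xi)\notin M$. So $f[Y_{\alpha_\zeta}\cap\xi_*]\subseteq M$ is meager, contradicting the choice of $\xi_*=\xi_{\alpha_\zeta}$.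

Fix such an $s$. As $|Z_s|<\kappa$, $\kappa$-additivity shows that for all $\zeta\in f^{-1}(s)$ off a set in $I$ we have $\zeta\in R_{\xi,u_s(\xi)}$ for all $\xi\in Z_s$. Since $f^{-1}(s)\notin I$, there are two distinct such $\zeta,\zeta'$; write $\alpha=\alpha_\zeta$, $\beta=\alpha_{\zeta'}$. Then $Z_s\subseteq Y_\alpha\cap Y_\beta$, and $g_\alpha=g_\beta=u_s$ on $Z_s$. For $\xi\in Z_s$ this gives $\varphi_\alpha(f(\xi))=e(g_\alpha(\xi))=e(g_\beta(\xi))=\varphi_\beta(f(\xi))$. So the Borel set $B=\{x:\varphi_\alpha(x)=\varphi_\beta(x)\}$ contains $f[Z_s]$ and is nonmeager, and $f^{-1}(B)\notin I$ by 6. For $\xi$ in the positive set $f^{-1}(B)\cap Y_\alpha\cap Y_\beta$ we have $e(g_\alpha(\xi))=e(g_\beta(\xi))$, hence $g_\alpha(\xi)=g_\beta(\xi)$. But this happens for fewer than $\kappa$ values of $\xi$, and sets of size less than $\kappa$ are in $I$. This contradiction proves the theorem. $\square$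

## 7. One set that splits countably many positive sets

**Lemma 5.** If $D_m\notin J$ ($m\in\omega$), there is $T\subseteq\kappa$ with $D_m\cap T\notin J$ and $D_m\setminus T\notin J$ for all $m$.

*Proof.* Let $\mathbb D$ be a countable subalgebra of $P(\kappa)$ containing all $D_m$, and $\mathbb D^+=\mathbb D\setminus J$.

**Step 1: the nowhere dense part.** Call $Z\subseteq\kappa$ *nwd* if every $D\in\mathbb D^+$ contains some $D'\in\mathbb D^+$ with $D'\cap Z\in J$. (To get a feeling for this, take instead of $\kappa$ the space $2^\omega$, its clopen algebra, and the ideal of countable sets: a perfect nowhere dense set is then positive and nwd. That ideal is not saturated; only the definition is being illustrated.) The nwd sets form an ideal containing $J$; for a union of two, shrink $D$ twice. No $D\in\mathbb D^+$ is contained mod $J$ in an nwd set $Z$, since otherwise the $D'\subseteq D$ with $D'\cap Z\in J$ would itself be in $J$.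

Let $\{Z_k\}$ be a maximal disjoint family of $J$-positive nwd sets, countable by saturation, and put $a=\bigcup_kZ_k$, $c=\kappa\setminus a$. By maximality no positive subset of $c$ is nwd. Moreover, if $D\in\mathbb D^+$ and $D\subseteq a$ mod $J$, then $D\cap Z_k\notin J$ for infinitely many $k$. Otherwise $D$ would be contained mod $J$ in a finite union of $Z_k$'s, which is nwd.

**Step 2: splitting locally inside $c$.** Say that $E$ is *dense in* $D\in\mathbb D^+$ if $D'\cap E\notin J$ for all $D'\in\mathbb D^+$ with $D'\subseteq D$. Unravelling the definition of nwd, every positive $E\subseteq c$ is dense in some $D\in\mathbb D^+$.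

*Claim. If $D\in\mathbb D^+$ and $D\cap c\notin J$, there are $D''\in\mathbb D^+$, $D''\subseteq D$, and $E\subseteq D''\cap c$ such that $E$ and $(D''\cap c)\setminus E$ are both dense in $D''$.*

By Theorem 4, applied to $D\cap c$ and the countable family $\{D'\cap c:D'\in\mathbb D\}\setminus J$, there is a positive $E_0\subseteq D\cap c$ containing mod $J$ no positive set of the form $D'\cap c$, $D'\in\mathbb D$. It is dense in some $D_1\in\mathbb D^+$, so $D_1\cap E_0\notin J$. As $E_0\subseteq D\cap c$, the set $D_2=D_1\cap D$ is in $\mathbb D^+$, and $D_2\cap c\supseteq D_1\cap E_0\notin J$. So $E_1=(D_2\cap c)\setminus E_0\notin J$ by the choice of $E_0$. As a positive subset of $c$ it is dense in some $D_3\in\mathbb D^+$. The set $D''=D_3\cap D_2\supseteq D_3\cap E_1$ is in $\mathbb D^+$. Let $E=E_0\cap D''$. If $D'\in\mathbb D^+$ and $D'\subseteq D''$, then $D'\cap E=D'\cap E_0\notin J$ since $D'\subseteq D_1$. Also $D'\cap((D''\cap c)\setminus E)=(D'\cap c)\setminus E_0=D'\cap E_1$ since $D'\subseteq D_2$, and this is positive since $D'\subseteq D_3$. The Claim is proved.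

**Step 3: gluing inside $c$.** Take a maximal family of pairs $(D''_l,E_l)$ with $D''_l\in\mathbb D^+$, $E_l\subseteq D''_l\cap c$, both $E_l$ and $(D''_l\cap c)\setminus E_l$ dense in $D''_l$, and $D''_l\cap D''_{l'}\in J$ for $l\ne l'$. The $D''_l$ are distinct members of $\mathbb D$, so the family is countable. Let $T_1=\bigcup_lE_l\subseteq c$. Let $D\in\mathbb D^+$ with $D\cap c\notin J$. If $D\cap D''_l\in J$ for all $l$, a pair as in the Claim for $D$ could be added to the family. So $D'=D\cap D''_l\in\mathbb D^+$ for some $l$. For $l'\ne l$ we have $E_{l'}\cap D''_l\in J$, so $T_1\cap D'=E_l\cap D'$ mod $J$. By density $D'\cap T_1$ and $(D'\cap c)\setminus T_1$ are positive. Hence so are $D\cap T_1$ and $(D\cap c)\setminus T_1$.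

**Step 4: adding the nowhere dense part.** Choose $c'\subseteq\omega$ such that $c'$ and its complement both meet each of the countably many infinite sets $\{k:D\cap Z_k\notin J\}$, where $D\in\mathbb D^+$ and $D\subseteq a$ mod $J$ (coin flips do it). Let $T=T_1\cup\bigcup_{k\in c'}Z_k$, so $T\cap c=T_1$. If $D_m\cap c\notin J$, then $D_m\cap T\supseteq D_m\cap T_1$ and $D_m\setminus T\supseteq(D_m\cap c)\setminus T_1$ are positive by Step 3. If $D_m\cap c\in J$, then $D_m\subseteq a$ mod $J$. So $D_m\cap Z_k$ is positive for some $k\in c'$, and also for some $k\notin c'$; the first set lies in $T$, the second is disjoint from $T$. $\square$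

## 8. The Main Lemma when $(\mathrm{ED}_\kappa)$ fails: hulls that are nearly all or nothing

We return to the setting of the Main Lemma. Fix $F_0\subseteq\omega^\omega$ with $|F_0|<\kappa$ such that no $w\in\omega^\omega$ is e.d. from all members of $F_0$. If $\kappa$ could be partitioned, for every $n$, into pieces with hulls of measure less than $2^{-n}$, each $\xi$ would get a real $w_\xi$, recording the number of its piece at each $n$. Most $w_\xi$ would then be e.d. from every member of $F_0$. So hulls cannot be cut into small parts everywhere, and locally they are close to an all-or-nothing alternative. This is Lemma 7.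

For Borel $b\subseteq\Omega$ with $\mu(b)>0$ let $J_b=\{E\subseteq\kappa:\mu(H(E)\cap b)=0\}$. This is a $\sigma$-ideal containing $J$, and it is proper since $H(\kappa)\cap b=b$.

**Lemma 6.** If $\mathcal I\supseteq J$ is a $\sigma$-ideal on $\kappa$, there is $Z\in\mathcal I$ with $\mathcal I=\{E:E\setminus Z\in J\}$. Hence $\mathcal I$ is $\kappa$-additive.

*Proof.* Let $Z$ be the union of a maximal disjoint family of $J$-positive members of $\mathcal I$. The family is countable by saturation, so $Z\in\mathcal I$. If $E\in\mathcal I$, then $E\setminus Z\in\mathcal I$ is disjoint from all members of the family, so by maximality it is in $J$. Conversely, $E\setminus Z\in J$ implies $E\subseteq Z\cup(E\setminus Z)\in\mathcal I$. The additivity follows from that of $J$. $\square$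

**Lemma 7.** For each Borel $b\subseteq\Omega$ of positive measure and $\delta\in(0,1)$ there are $F\subseteq\kappa$ and $b'\subseteq b$ with $\mu(b')>0$, $b'\subseteq H(F)$, such that for all $E\subseteq F$: if $\mu(H(E)\cap b')>0$, then $\mu(H(E)\cap b')\ge(1-\delta)\mu(b')$.

*Proof.* **Step 1: hulls bounded below.** *There are $\varepsilon>0$ and $P\notin J_b$ such that $\mu(H(E)\cap b)\ge\varepsilon$ for all $E\subseteq P$ with $E\notin J_b$.* Suppose not. Then for each $n$ every $J_b$-positive set contains a $J_b$-positive $E$ with $\mu(H(E)\cap b)<2^{-n}$. Take a maximal disjoint family $\{E^n_j:j\in\omega\}$ of such sets $E$. It is countable, because $J_b\supseteq J$ and $J$ is saturated; pad with $\emptyset$ if it is finite. By maximality it covers $\kappa$ mod $J_b$. So for all $\xi$ off a set in $J_b$ we may define $w_\xi\in\omega^\omega$ by $\xi\in E^n_{w_\xi(n)}$ for all $n$. Let $h\in F_0$. The set of $\xi$ with $w_\xi(n)=h(n)$ for infinitely many $n$ is contained in $\bigcup_{n\ge m}E^n_{h(n)}$ for every $m$, so its hull meets $b$ in measure at most $\sum_{n\ge m}2^{-n}$ for every $m$. Hence it is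 in $J_b$. By Lemma 6, $J_b$ is $\kappa$-additive, and it is proper, while $|F_0|<\kappa$. So some $w_\xi$ is defined and e.d. from all $h\in F_0$, contradicting the choice of $F_0$.

**Step 2: near-minimal hulls.** Let $\varepsilon^*=\inf\{\mu(H(E)\cap b):E\subseteq P,\ E\notin J_b\}\ge\varepsilon>0$. Choose $F\subseteq P$, $F\notin J_b$, with $\mu(H(F)\cap b)<\varepsilon^*/(1-\delta)$, and let $b'=H(F)\cap b$. Let $E\subseteq F$ with $\mu(H(E)\cap b')>0$. As $H(E)\subseteq H(F)$, we have $H(E)\cap b=H(E)\cap b'$ and $E\notin J_b$. So $\mu(H(E)\cap b')\ge\varepsilon^*>(1-\delta)\mu(b')$. $\square$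

Now we construct the splitting set.

**Step 1: covering $\Omega$ by good sets.** Fix $n\ge2$ and take a maximal disjoint family of sets $b'$ as in Lemma 7 with $\delta=1/n$. It is countable, and it covers $\Omega$, since otherwise Lemma 7 applies to the remaining set. We obtain countably many disjoint $b^n_j$ covering $\Omega$, with corresponding $F^n_j$.

**Step 2: positivity is all that is needed.** Let $\mathcal I^n_j=\{E\subseteq\kappa:\mu(H(E\cap F^n_j)\cap b^n_j)=0\}$. This is a $\sigma$-ideal containing $J$, and it is proper because $b^n_j\subseteq H(F^n_j)$. Let $D^n_j$ be the complement of the set $Z$ that Lemma 6 gives for $\mathcal I^n_j$. Then $\mathcal I^n_j=\{E:E\cap D^n_j\in J\}$, and $D^n_j\notin J$ since $\mathcal I^n_j$ is proper. By Lemma 5 there is $T\subseteq\kappa$ with $D^n_j\cap T\notin J$ and $D^n_j\setminus T\notin J$ for all $n,j$; that is, $T,\kappa\setminus T\notin\mathcal I^n_j$.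

**Step 3: $T$ splits.** Since $T\notin\mathcal I^n_j$, the set $E=T\cap F^n_j$ has $\mu(H(E)\cap b^n_j)>0$. By the property in Lemma 7, $\mu(H(T)\cap b^n_j)\ge(1-\frac1n)\mu(b^n_j)$. Summing over $j$, $\mu(H(T))\ge(1-\frac1n)\mu(\Omega)$ for every $n\ge2$. Thus $H(T)=\Omega$. The same argument for $\kappa\setminus T$ gives $H(\kappa\setminus T)=\Omega$. So $T$ splits, and the Main Lemma holds also when $(\mathrm{ED}_\kappa)$ fails.

With Section 5 this proves the Main Lemma in all cases, and with the reductions of Sections 3 and 4 it proves Theorem A. $\blacksquare$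

## 9. Countably many families and countably many pieces in a Polish space

Theorem A has the following corollary.

**Theorem B (ZFC).** Let $\mu$ be a $\sigma$-finite Borel measure on a Polish space $Z$, let $S$ be a set, and for each $n\in\omega$ let $(A^n_i)_{i\in S}$ be $\mu$-null sets (not necessarily disjoint), $X_n=\bigcup_{i\in S}A^n_i$. There is a partition $S=\bigsqcup_{k\in\omega}S_k$ such that for all $n,k\in\omega$ and all $\mu$-measurable $B$: $\mu^*\bigl(B\cap\bigcup_{i\in S_k}A^n_i\bigr)=\mu^*(B\cap X_n)$.

*Proof.* The claim says that $\bigcup_{i\in S_k}A^n_i$ and $X_n$ have the same measurable hull.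

**Step 1: simplifying the data.** Well-order $S$ and replace $A^n_i$ by $A^n_i\setminus\bigcup_{j<i}A^n_j$. For each $n$ the sets become disjoint in $i$, with the same union $X_n$. If the conclusion holds for the smaller sets, it holds for the original ones, since $\bigcup_{i\in S_k}A^n_i$ only grows and stays inside $X_n$. Hulls depend only on the ideal of null sets, so we may replace $\mu$ by a finite measure with the same null sets. A point of positive mass lies in no $X_n$; there are countably many such points, and we delete them. If the remaining measure is $0$, there is nothing to prove.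

**Step 2: moving all families into $[0,1]$ at once.** Otherwise, by the isomorphism theorem for atomless finite Borel measures on standard Borel spaces, there are Borel isomorphisms $\theta_n:Z\to[2^{-n-1},2^{-n})$ carrying $\mu$ to a multiple of Lebesgue measure (here $Z$ is the space after the deletion). Put $A_i=\bigcup_n\theta_n[A^n_i]$. These are Lebesgue null sets. They are disjoint, since for each $n$ the sets $\theta_n[A^n_i]$ are disjoint in $i$, and different $n$ use different intervals. Some $A_i$ may be empty, which is harmless.

**Step 3: splitting repeatedly.** Theorem A gives $T_0\subseteq S$ such that $A_{T_0}$ and $A_{S\setminus T_0}$ have the same hull as $A_S$. Apply Theorem A to $\{A_i:i\in S\setminus T_0\}$ to get $T_1\subseteq S\setminus T_0$ such that $A_{T_1}$ and $A_{S\setminus(T_0\cup T_1)}$ have this hull too, and so on. We obtain disjoint $T_0,T_1,\dots$ such that each $A_{T_k}$ has the same hull as $A_S$. Let $S_k=T_k$ for $k\ge1$ and $S_0=S\setminus\bigcup_{k\ge1}T_k\supseteq T_0$. The $S_k$ partition $S$, and each $A_{S_k}$ has the same hull as $A_S$. By (H1) this remains true after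 intersecting with $[2^{-n-1},2^{-n})$. The intersections are $\theta_n[\bigcup_{i\in S_k}A^n_i]$ and $\theta_n[X_n]$. Pulling back by $\theta_n$ gives the claim. $\square$
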